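# Monotone triangles with bottom row $n, n-1, \dots, 1$

## 1. Zero, or almost: evaluating a counting polynomial where there is nothing to count

**Definition (monotone triangle).** A monotone triangle of order $n$ is a triangular array of integers $(a_{i,j})_{1\le j\le i\le n}$, with row $i$ consisting of $a_{i,1},\dots,a_{i,i}$ and row $1$ at the top, such that
$$a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1}\qquad\text{and}\qquad a_{i,j}<a_{i,j+1}.$$
Its bottom row is $(a_{n,1},\dots,a_{n,n})$.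

So each row interlaces weakly with the row below it, and each row increases strictly. For bottom row $(2,4)$ the top entry may be $2$, $3$ or $4$, which gives three triangles. For bottom row $(1,2,3)$ the second row is $(1,2)$, $(1,3)$ or $(2,3)$, since $(2,2)$ is not strict. These have $2$, $3$ and $2$ possible top entries, so there are $7$ triangles.

We take the following theorem (I. Fischer, 2005) as given. For each $n\ge1$ there is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value, for all integers $k_1<\dots<k_n$, is the number of monotone triangles with bottom row $(k_1,\dots,k_n)$. The values at increasing tuples determine the polynomial: choose $k_1$, then infinitely many $k_2>k_1$, and so on. Hence $\alpha(n;k_1,\dots,k_n)$ makes sense for arbitrary arguments. We ask for its value at the decreasing staircase: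
$$\alpha(n;n,n-1,\dots,1)=\;?$$

No monotone triangle has a decreasing bottom row, so the first guess is that the value is $0$ for $n\ge2$. There is better support for this guess. If we drop strictness along rows, we get Gelfand–Tsetlin patterns, whose number for bottom row $k_1\le\dots\le k_n$ is classically
$$\prod_{i<j}\frac{k_j-k_i+j-i}{j-i}.$$
At $k_i=n+1-i$ every factor $k_j-k_i+j-i$ is zero, so for this close relative the guess is right for all $n\ge2$.

Now the simplest cases of $\alpha$. For $n=1$ the value is $1$, the row $(1)$ being increasing. For $n=2$ the top entry runs from $k_1$ to $k_2$, so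
$$\alpha(2;k_1,k_2)=k_2-k_1+1,\qquad \alpha(2;2,1)=0 .$$
For $n=3$ put $A=k_2-k_1$, $B=k_3-k_2$. The second row $(l_1,l_2)=(k_2-a,k_2+b)$ has $0\le a\le A$, $0\le b\le B$, it carries $l_2-l_1+1=a+b+1$ triangles, and the only nonstrict case $a=b=0$ must be removed, where the summand is $1$. Hence
$$\alpha(3;k_1,k_2,k_3)=\sum_{a=0}^{A}\sum_{b=0}^{B}(a+b+1)-1=\frac{(A+1)(B+1)(A+B+2)}2-1. \tag{1}$$
At $(3,2,1)$ we have $A=B=-1$, so $\alpha(3;3,2,1)=0-1=-1$. The guess fails. The fraction in (1) is the Gelfand–Tsetlin polynomial, which does vanish. What survives is the correction term that enforces strictness.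

## 2. Peeling off one row: $n=4$, $n=5$, and where it jams

To go further we extend sums past their natural range. For a polynomial $q$ choose a polynomial $F$ with $F(l+1)-F(l)=q(l)$ and put $\sum_{l=a}^{b}q(l)=F(b+1)-F(a)$ for all integers $a,b$. This is polynomial in $a,b$ and is the usual sum for $a\le b$. Moreover
$$\sum_{l=a}^{a-1}q(l)=0,\qquad \sum_{l=a}^{a-2}q(l)=-q(a-1).$$

Let $k_1<\dots<k_n$ with $n\ge 2$, and let $g$ be any function on $\mathbb Z^{n-1}$. We want to sum $g(l)$ over strictly increasing $l$ with $k_i\le l_i\le k_{i+1}$. Such $l$ increase weakly in any case, since $l_{i-1}\le k_i\le l_i$. Strictness fails at $(i-1,i)$ exactly if $l_{i-1}=l_i=k_i$. It cannot fail at both $(i-1,i)$ and $(i,i+1)$, because then $k_i=l_i=k_{i+1}$. Inclusion–exclusion over the set $S$ of forced failures gives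
$$\sum_{\substack{l\ \text{strict}\\ k_i\le l_i\le k_{i+1}}}g(l)=\sum_{S}(-1)^{|S|}\sum_{l\in L(S)}g(l), \tag{2}$$
where $S$ runs over the subsets of $\{2,\dots,n-1\}$ without two consecutive elements. Here $L(S)$ consists of the $l$ with $l_{i-1}=l_i=k_i$ for $i\in S$ and $k_i\le l_i\le k_{i+1}$ for $i\notin S\cup(S-1)$. Think of each $i\in S$ as a domino covering the positions $i-1,i$.

Take $g=\alpha(n-1;\cdot)$. The left side of (2) is $\alpha(n;k)$ for increasing $k$. With extended sums the right side is polynomial in $k$. Hence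
$$\alpha(n;k)=\sum_S(-1)^{|S|}\sum_{l\in L(S)}\alpha(n-1;l)\qquad\text{for all }k\in\mathbb Z^n, \tag{3}$$
with the sums over the free coordinates extended.

At $k=(n,n-1,\dots,1)$ we have $k_{i+1}=k_i-1$, so every free sum is zero. Only an $S$ whose dominoes cover all of $\{1,\dots,n-1\}$ contributes. For even $n$ there is none, so $\alpha(4;4,3,2,1)=0$, and the guess is right for every even $n$. For $n=2m+1$ there is exactly one, $S=\{2,4,\dots,2m\}$, and
$$\alpha(2m+1;2m+1,\dots,1)=(-1)^m\alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2). \tag{4}$$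

For $m=2$ we apply (3) again to $k=(4,4,2,2)$. Position 1 is free over $\{4\}$, position 2 is free over "$4$ to $2$", which means $-1$ times the value at $3$, and position 3 is free over $\{2\}$. With $S=\emptyset,\{2\},\{3\}$ we get
$$\alpha(4;4,4,2,2)=-\alpha(3;4,3,2)-\alpha(3;4,4,2)-\alpha(3;4,2,2)=1+1+1=3,$$
by (1) with $(A,B)=(-1,-1),(0,-2),(-2,0)$. So $\alpha(5;5,4,3,2,1)=3$. Note that $3=\alpha(2;2,4)$, and that $-1=-\alpha(1;2)$ for $n=3$.

This suggests that the value for $n=2m+1$ is $(-1)^m\alpha(m;2,4,\dots,2m)$. One would like to prove it by iterating (3), and here is where that jams. For $k=(6,6,4,4,2,2)$ the admissible $S\subseteq\{2,3,4,5\}$ are $\emptyset$, four singletons, and $\{2,4\},\{2,5\},\{3,5\}$. All eight terms have sign $+$, since each of the positions $2$ and $4$ contributes one factor $-1$, either from a reversed sum or from the domino covering it. So $\alpha(6;6,6,4,4,2,2)$ is the sum of the values of $\alpha(5;\cdot)$ at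
$$(6,5,4,3,2),\ (6,6,4,3,2),\ (6,4,4,3,2),\ (6,5,4,4,2),\ (6,5,4,2,2),\ (6,6,4,4,2),\ (6,6,4,2,2),\ (6,4,4,2,2).$$
Only the first of these rows is a staircase, up to a shift. The other seven are not of the form in (4) either, so the recursion leaves the family after one step, and an induction on it has nothing to apply to. Nor is it visible how the order would drop from $2m$ to $m$. We need formulas for both sides in which the two staircases are instances of one object.

## 3. The statements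

**Definition (alternating sign matrix).** An alternating sign matrix (ASM) of size $N$ is an $N\times N$ matrix with entries in $\{0,1,-1\}$ such that in every row and every column the nonzero entries alternate in sign, beginning and ending with $+1$. It is vertically symmetric if $A_{i,j}=A_{i,N+1-j}$ for all $i,j$.

For example, the only vertically symmetric ASM of size $3$ is
$$\begin{pmatrix}0&1&0\\1&-1&1\\0&1&0\end{pmatrix}.$$
Indeed, the top row of an ASM contains a single $1$ and no $-1$, as every column begins with $+1$. By symmetry this $1$ is in the middle, and likewise in the bottom row. The middle column then forces $-1$ in the center, and the middle row is forced.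

The following was posed as a conjecture in "Combinatorial Reciprocity for Monotone Triangles" (http://www.mat.univie.ac.at/~slc/wpapers/s68vortrag/riegler.pdf).

**Theorem A.** For $m\ge1$,
$$\alpha(2m+1;2m+1,2m,\dots,1)=(-1)^m\alpha(m;2,4,\dots,2m)=(-1)^m\,\#\{\text{vertically symmetric ASMs of size }2m+1\}.$$

The proof goes through polynomials in auxiliary variables and gives more. Notation for the whole lecture: $C_n=\binom n2$; $f(y,z)=1-y+yz$; $V(y)=\prod_{i<j}(y_j-y_i)$; $c^{\,r}$ in an argument list means $c$ repeated $r$ times. For $k\in\mathbb Z^n$ put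
$$\psi_k(y_1,\dots,y_n)=\sum_{\sigma\in S_n}\operatorname{sgn}\sigma\ \prod_i y_{\sigma(i)}^{k_i}\prod_{i<j}f(y_{\sigma(i)},y_{\sigma(j)}),\qquad G_k=\psi_k/V .$$
The Laurent polynomial $\psi_k$ is antisymmetric. After multiplication by a power of $y_1\cdots y_n$ it is an antisymmetric polynomial, hence divisible by $V$. So $G_k$ is a symmetric Laurent polynomial. Let also
$$D_i=1-y_i+y_i^2,\qquad x_i=\frac{4y_i-1-y_i^2}{D_i}.$$
For a variable $x$ write $X=x^3-3x$, and define
$$\Delta_{2n}(x_1,\dots,x_{2n})=\det\big[\,1,X_k,\dots,X_k^{n-1},\;x_k,x_kX_k,\dots,x_kX_k^{n-1}\big]_{k=1}^{2n},\qquad E_n=\frac{\Delta_{2n}}{\prod_{k<l}(x_l-x_k)},\qquad E_0=1.$$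
Since $\Delta_{2n}$ is an alternating polynomial, $E_n$ is a symmetric polynomial in $2n$ variables.

**Theorem B.**

1. $G_{(2m+1,2m,\dots,1)}(y_1,\dots,y_m,1^{m+1})=(-1)^m\,G_{(2,4,\dots,2m)}(y_1,\dots,y_m)$. This contains the first equality of Theorem A (put $y_i=1$). At $(y,1^{m-1})$ the polynomial $G_{(2,4,\dots,2m)}$ equals $\sum_M y^{a_{1,1}(M)}$ over monotone triangles $M$ with bottom row $(2,4,\dots,2m)$, that is, $\sum y^{\text{row of the 1 in column 1}}$ over vertically symmetric ASMs of size $2m+1$.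
2. $\alpha(n;n,n-1,\dots,1)=0$ for even $n$, and $\alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2)=\alpha(m;2,4,\dots,2m)$.
3. We have
$$G_{(2m+1,\dots,1)}=(-1)^{\frac{m(m+3)}2}3^{-m(m+1)}\prod_{i=1}^{2m+1} y_iD_i^m\;E_{m+1}(x_1,\dots,x_{2m+1},-1),$$
$$G_{(2m,\dots,1)}=(-1)^{\frac{m(m+1)}2}3^{-m(m-1)}\prod_{i=1}^{2m} y_i(1-y_i)D_i^{m-1}\;E_m(x_1,\dots,x_{2m}).$$
In particular $\prod_i y_i^{-m-1}G_{(2m+1,\dots,1)}$ is invariant under each single substitution $y_i\mapsto1/y_i$.
4. With $(e_1,\dots,e_{2m})=(1,2,4,5,\dots,3m-2,3m-1)$,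
$$\alpha(2m+1;2m+1,\dots,1)=(-1)^m3^{-m(m-1)}\prod_{j=1}^{2m}\frac{e_j}{j}\prod_{1\le i<j\le 2m}\frac{e_j^2-e_i^2}{j^2-i^2}.$$

To get a feeling for $G_k$, take $n=2$, $k=(2,1)$:
$$\psi_{(2,1)}=y_1y_2\big[y_1(1-y_1+y_1y_2)-y_2(1-y_2+y_1y_2)\big]=y_1y_2(y_1-y_2)(1-y_1-y_2+y_1y_2),$$
so $G_{(2,1)}=-y_1y_2(1-y_1)(1-y_2)$. At $(1,1)$ this is $0=\alpha(2;2,1)$. For $k=(2,2)$,
$$\psi_{(2,2)}=(y_1y_2)^2\big[(1-y_1+y_1y_2)-(1-y_2+y_1y_2)\big]=(y_1y_2)^2(y_2-y_1),$$
so $G_{(2,2)}=(y_1y_2)^2$, with value $1=\alpha(2;2,2)$ at $(1,1)$.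

## 4. A symmetric Laurent polynomial with value $\alpha(n;k)$ at $(1,\dots,1)$

The purpose of this section is the identity $\alpha(n;k)=G_k(1^n)$ for all $k\in\mathbb Z^n$. The mechanism is that setting one variable of $G_k$ equal to $1$ performs exactly the row-peeling (2).

For a permutation $\tau$ let $\tau[F(z_1,z_2,\dots)]=F(z_{\tau(1)},z_{\tau(2)},\dots)$. If $F$ is unchanged by swapping its arguments $z_{i-1},z_i$, then $\sum_\tau\operatorname{sgn}\tau\,\tau[F]=0$, because $\tau$ and $\tau\circ(i-1\ \,i)$ give the same function with opposite signs.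

**Lemma 1.** Let $n\ge2$, $k\in\mathbb Z^n$, $U_i=z_i^{k_{i+1}+1}$, $L_i=z_i^{k_i}$ for $1\le i\le n-1$, and
$$\Sigma_k(z)=\sum_{S}(-1)^{|S|}\prod_{i\in S}(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}\prod_{i\notin S\cup(S-1)}(U_i-L_i),$$
the sum over $S\subseteq\{2,\dots,n-1\}$ without two consecutive elements. Then
$$(-1)^{n-1}\psi_k(z_1,\dots,z_{n-1},1)=\sum_{\tau\in S_{n-1}}\operatorname{sgn}\tau\ \tau\Big[\prod_{i<j}f(z_i,z_j)\,\Sigma_k(z)\Big].$$

*Proof.*

**Step 1: turn $\Sigma_k$ into a sum over words.** Expanding each $U_i-L_i$, we see that $\Sigma_k$ is a sum over tilings of the positions $1,\dots,n-1$ by single letters $U$ (weight $U_i$), single letters $L$ (weight $-L_i$) and dominoes on $(i-1,i)$ (weight $-(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}$). Replace each domino by the two letters $UL$. This gives a word $W\in\{U,L\}^{n-1}$. Conversely, the tilings giving a fixed $W$ are obtained by choosing an arbitrary subset of the occurrences of $UL$ in $W$ to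 be dominoes, since two occurrences of $UL$ never overlap. So, for fixed $W$, an occurrence of $UL$ at $(i-1,i)$ carries the total weight "two letters plus domino":
$$-z_{i-1}^{k_i+1}z_i^{k_i}-(z_{i-1}-1)(z_i-1)(z_{i-1}z_i)^{k_i}=-(z_{i-1}z_i)^{k_i}\big(z_{i-1}+(z_{i-1}-1)(z_i-1)\big).$$
The bracket is $1-z_i+z_{i-1}z_i=f(z_i,z_{i-1})$, so the total weight is $-(z_{i-1}z_i)^{k_i}f(z_i,z_{i-1})$. The remaining letters keep their weights $U_i$, $-L_i$.

**Step 2: antisymmetrization kills every word containing $UL$.** Suppose $W$ has $UL$ at $(i-1,i)$. In the product of its weight with $\prod_{k<l}f(z_k,z_l)$, the variables $z_{i-1},z_i$ occur in $(z_{i-1}z_i)^{k_i}$, in $f(z_i,z_{i-1})f(z_{i-1},z_i)$, and in pairs $f(z_k,z_{i-1})f(z_k,z_i)$ with $k<i-1$ or $f(z_{i-1},z_l)f(z_i,z_l)$ with $l>i$. All of these are symmetric in $z_{i-1},z_i$, so the antisymmetrization is zero. The surviving words are $L^{p-1}U^{n-p}$, $1\le p\le n$, and the right side of the lemma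 equals
$$\sum_\tau\operatorname{sgn}\tau\,\tau\Big[\prod_{i<j} f(z_i,z_j)\sum_{p=1}^n(-1)^{p-1}\prod_{i<p}z_i^{k_i}\prod_{i\ge p}z_i^{k_{i+1}+1}\Big].$$

**Step 3: expand the left side by the position of $y_n=1$.** Take $\sigma\in S_n$ with $\sigma(p)=n$ and let $\tau\in S_{n-1}$ be $\sigma$ with position $p$ deleted. Then $\operatorname{sgn}\sigma=(-1)^{n-p}\operatorname{sgn}\tau$. We have $f(z,1)=1$ and $f(1,z)=z$. So positions before $p$ get no extra factor, and each position after $p$ gets one extra factor of its variable, while its exponent is $k_{i+1}$ in the new numbering. Thus these $\sigma$ contribute $(-1)^{n-p}\prod_{i<p}z_i^{k_i}\prod_{i\ge p}z_i^{k_{i+1}+1}$ inside the same bracket. Since $(-1)^{n-1}(-1)^{n-p}=(-1)^{p-1}$, the two sides agree. $\square$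

**Corollary 2.**
(a) If $k_1<\dots<k_n$, $n\ge 2$, then $G_k(z,1)=\sum_l G_l(z)$, summed over strictly increasing $l\in\mathbb Z^{n-1}$ with $k_i\le l_i\le k_{i+1}$. Hence, for increasing $k$, $G_k(y,1^{n-1})=\sum_M y^{a_{1,1}(M)}$ over monotone triangles $M$ with bottom row $k$.
(b) $\alpha(n;k)=G_k(1^n)$ for all $k\in\mathbb Z^n$.
(c) $G_{(n,n-1,\dots,1)}(z,1)=0$ for $n$ even, and $G_{(2m+1,\dots,1)}(z,1)=(-1)^mG_{(2m,2m,\dots,2,2)}(z)$ for $m\ge1$.

*Proof.* (a) Note $U_i-L_i=(z_i-1)\sum_{l=k_i}^{k_{i+1}}z_i^l$. So each $S$-term of $\Sigma_k$ is $\prod_i(z_i-1)$ times $(-1)^{|S|}\sum_{l\in L(S)}\prod_i z_i^{l_i}$, and (2) with $g(l)=\prod_i z_i^{l_i}$ gives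
$$\Sigma_k=\prod_i(z_i-1)\sum_{l}\prod_i z_i^{l_i},$$
the sum over strict $l$. The first product is symmetric, so Lemma 1 reads $(-1)^{n-1}\psi_k(z,1)=\prod_i(z_i-1)\sum_l\psi_l(z)$. Divide by $(-1)^{n-1}V(z,1)=\prod_i(z_i-1)V(z)$ to get the recursion. Each further variable set to $1$ peels off one more row. After $n-1$ steps we reach $G_{(l)}(y)=y^l$ with $l=a_{1,1}$.

(b) Put $y_i=1+\xi_i$. Then $\psi_k=V\cdot G_k$ with $V=\prod_{i<j}(\xi_j-\xi_i)$ homogeneous of degree $C_n$, and $G_k$ is a power series in $\xi$ with constant term $G_k(1^n)$. The monomial $\prod\xi_i^{i-1}$ has degree $C_n$, so only that constant term matters, and its coefficient in $V$ is $1$ (the diagonal term of the Vandermonde determinant). Hence the coefficient of $\prod_i\xi_i^{i-1}$ in $\psi_k$ is $G_k(1^n)$. It is a polynomial in $k$, since $[\xi^r](1+\xi)^{k_i}=\binom{k_i}r$. For increasing $k$ it counts monotone triangles, by (a) at $y=1$. By uniqueness it is $\alpha(n;k)$.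

(c) For $k=(n,\dots,1)$ we have $k_{i+1}+1=k_i$, so $U_i=L_i$ for all $i$, and only an $S$ whose dominoes cover $\{1,\dots,n-1\}$ contributes. For even $n$ there is none. For $n=2m+1$ only $S=\{2,4,\dots,2m\}$ contributes, and
$$\Sigma_k=(-1)^m\prod_i(z_i-1)\prod_{j=1}^m(z_{2j-1}z_{2j})^{2m+2-2j}.$$
Lemma 1 gives $\psi_k(z,1)=(-1)^m\prod_i(z_i-1)\,\psi_{(2m,2m,\dots,2,2)}(z)$; divide by $V(z,1)=\prod_i(z_i-1)V(z)$. $\square$

As a check, $G_{(3,2,1)}(y,1,1)=-G_{(2,2)}(y,1)=-y^2=-G_{(2)}(y)$, which is Theorem B(1) for $m=1$.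

## 5. One family containing both staircases

If $f$ were replaced by $1$, then $\psi_k$ would be the determinant $\det[y_j^{k_i}]$. The product of the $f$'s depends on the order of the positions, so $\psi_k$ is not a determinant as it stands, and for general $k$ we shall not find one. We look instead for a deformation: attach a parameter $t_j$ to each position so that the sum can be evaluated by interpolation in the $t$'s, and so that the two staircases appear at special parameter values. Let $D(y)=1-y+y^2$ and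
$$x(y)=\frac{4y-1-y^2}{D},\quad p(y)=\frac{2-2y-y^2}{D},\quad r(y)=\frac{2y^2-2y-1}{D},$$
$$a(y,t)=D(y)\,(t-p(y))=tD+y^2+2y-2,\qquad b(y,t)=D(y)\,(t-r(y))=tD+1+2y-2y^2,$$
$$K(x,t)=x^2+xt+t^2-3 .$$

**Lemma 3.** With $D=D(y)$ and $x=x(y)$ where no argument is shown:

* (F1) $p+r=-x$ and $pr=x^2-3$; hence $a(y,t)\,b(y,t)=D(y)^2K(x(y),t)$.
* (F2) $a(y,r(z))=\dfrac{3f(y,z)(yz-1)}{D(z)}$, and $b(z,t)=D(z)(t-r(z))$.
* (F3) $x(y)-x(z)=\dfrac{3(z-y)(yz-1)}{D(y)D(z)}$.
* (F4) $x+1=\dfrac{3y}{D}$ and $x-2=-\dfrac{3(1-y)^2}{D}$.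
* (F5) $a(y,2)=3y^2$, $b(y,2)=3$; $\ a(y,-1)=-3(1-y)$, $b(y,-1)=3y(1-y)$.

*Proof.* (F1) The numerators of $p$ and $r$ add up to $1-4y+y^2$. For the product,
$$(2-2y-y^2)(2y^2-2y-1)=-2y^4-2y^3+9y^2-2y-2,$$
$$(4y-1-y^2)^2-3D^2=(y^4-8y^3+18y^2-8y+1)-(3y^4-6y^3+9y^2-6y+3)=-2y^4-2y^3+9y^2-2y-2 .$$
So $(t-p)(t-r)=t^2+xt+x^2-3=K(x,t)$.

(F2) We have $D(z)a(y,r(z))=(2z^2-2z-1)(1-y+y^2)+(y^2+2y-2)(1-z+z^2)$. The coefficient of $y^2$ is $3z^2-3z$, that of $y$ is $3$, and the constant term is $-3$. On the other hand $3(1-y+yz)(yz-1)=3\big[(z^2-z)y^2+y-1\big]$. The second formula is the definition of $b$.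

(F4) $4y-1-y^2+D=3y$ and $4y-1-y^2-2D=-3+6y-3y^2$.

(F3) By (F4), $x(y)-x(z)=3\,\dfrac{y(1-z+z^2)-z(1-y+y^2)}{D(y)D(z)}$, and the numerator is $(y-z)-yz(y-z)=(z-y)(yz-1)$.

(F5) Direct: $2D+y^2+2y-2=3y^2$; $2D+1+2y-2y^2=3$; $-D+y^2+2y-2=3y-3$; $-D+1+2y-2y^2=3y-3y^2$. $\square$

There is a short way to remember these functions. By (F1), $(t-x)(t-p)(t-r)=(t-x)K(x,t)=(t^3-3t)-(x^3-3x)$, so $x,p,r$ are the three roots of $t^3-3t=X$, and $y$ is a parameter that makes all three rational. The point of (F2) is that at $t=r(z)$, where $b(z,t)$ vanishes, $a(y,t)$ becomes a multiple of the interaction $f(y,z)$.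

For indeterminates $t_1,\dots,t_n$ put
$$Q_n(y;t)=\sum_{\sigma\in S_n}\operatorname{sgn}\sigma\ \sigma\Big[\prod_{i<j}f(y_i,y_j)\prod_i\Big(\prod_{j<i}a(y_i,t_j)\prod_{j>i}b(y_i,t_j)\Big)\Big],$$
where $\sigma$ permutes the $y$'s. So position $i$ carries $i-1$ factors $a$ and $n-i$ factors $b$.

If all $t_j=2$, then by (F5) position $i$ carries $(3y_i^2)^{i-1}3^{n-i}=3^{n-1}y_i^{2(i-1)}$, so
$$Q_n(y;2^n)=3^{n(n-1)}\psi_{(0,2,\dots,2n-2)}(y). \tag{5}$$
If all $t_j=-1$, position $i$ carries $(-3)^{i-1}(1-y_i)^{i-1}\,3^{n-i}y_i^{n-i}(1-y_i)^{n-i}=3^{n-1}(-1)^{i-1}(1-y_i)^{n-1}y_i^{n-i}$, so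
$$Q_n(y;(-1)^n)=(-1)^{C_n}3^{n(n-1)}\prod_i(1-y_i)^{n-1}\,\psi_{(n-1,\dots,1,0)}(y). \tag{6}$$
Both staircases now sit in one family. Observe also $x(1)=2$: putting $y=1$ in the second case produces the very value $t=2$ of the first. This will pay off as soon as the $x_i$ and the $t_j$ play the same role.

## 6. Summing the family by interpolation

**Proposition 4.** $Q_n=3^{-C_n}R_n$, where
$$R_n=\frac{\prod_{i,j}a(y_i,t_j)b(y_i,t_j)\ \det\big[1/(a(y_i,t_j)b(y_i,t_j))\big]_{i,j}}{\prod_{i<j}(t_i-t_j)\prod_{i<j}(y_iy_j-1)}.$$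

*Proof.* Induction on $n$; $Q_1=R_1=1$. Let $n\ge2$.

**Step 1: bound degrees in $t_n$.** In $Q_n$ the variable $t_n$ occurs only through the $n-1$ factors $b(y_{\sigma(i)},t_n)$, $i<n$, each of degree $1$. So $Q_n$ has degree at most $n-1$ in $t_n$. The numerator of $R_n$ is
$$N_n=\sum_\pi\operatorname{sgn}\pi\prod_i\prod_{j\ne\pi(i)}a(y_i,t_j)b(y_i,t_j).$$
It is a polynomial, of degree at most $2(n-1)$ in $t_n$ since $j=n$ is used for exactly $n-1$ of the $i$. It is alternating in the $t$'s, since swapping two of them swaps two columns. Hence it is divisible by $\prod_{i<j}(t_i-t_j)$, and $R_n$ is a polynomial in $t_n$ of degree at most $2(n-1)-(n-1)=n-1$, with coefficients in the field $\mathbb Q(y,t_1,\dots,t_{n-1})$. So it suffices to compare $Q_n$ and $3^{-C_n}R_n$ at the $n$ points $t_n=r_k:=r(y_k)$, $1\le k\le n$. They are distinct because $r$ is not constant ($r(0)=-1$, $r(2)=1$). At $t_n=r_k$ we have $b(y_k,t_n)=0$. Write $\hat y_k$ for the list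 $y$ without $y_k$.

**Step 2: evaluate $Q_n$ at $r_k$.** The term of $\sigma$ vanishes unless $y_k$ is in the last position, $\sigma(n)=k$. Removing it changes the sign by $(-1)^{n-k}$, so
$$Q_n|_{t_n=r_k}=(-1)^{n-k}\prod_{i\ne k}f(y_i,y_k)\,b(y_i,r_k)\prod_{j<n}a(y_k,t_j)\;Q_{n-1}(\hat y_k;t_1,\dots,t_{n-1}).$$

**Step 3: evaluate $R_n$ at $r_k$.** In $N_n$ the terms with $\pi(k)\ne n$ contain $b(y_k,r_k)=0$. Those with $\pi(k)=n$ give
$$R_n|_{t_n=r_k}=(-1)^{n+k}\,\frac{\prod_{j<n}a(y_k,t_j)b(y_k,t_j)\prod_{i\ne k}a(y_i,r_k)b(y_i,r_k)}{\prod_{j<n}(t_j-r_k)\prod_{i\ne k}(y_iy_k-1)}\,R_{n-1}(\hat y_k;t_1,\dots,t_{n-1}).$$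
By (F2), $b(y_k,t_j)/(t_j-r_k)=D(y_k)$ and $a(y_i,r_k)/(y_iy_k-1)=3f(y_i,y_k)/D(y_k)$. There are $n-1$ factors of each kind, so the powers of $D(y_k)$ cancel, and
$$R_n|_{t_n=r_k}=(-1)^{n+k}3^{n-1}\prod_{j<n}a(y_k,t_j)\prod_{i\ne k}b(y_i,r_k)f(y_i,y_k)\;R_{n-1}(\hat y_k;t_1,\dots,t_{n-1}).$$

**Step 4: compare.** By induction $Q_{n-1}=3^{-C_{n-1}}R_{n-1}$, and $3^{-C_n}3^{n-1}=3^{-C_{n-1}}$. So $Q_n$ and $3^{-C_n}R_n$ agree at all $n$ points. $\square$

Now rewrite $R_n$ in terms of $x_i=x(y_i)$. By (F3), taking the product over $i<j$,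
$$\prod_{i<j}(y_iy_j-1)=3^{-C_n}V(y)^{-1}\prod_{i<j}(x_i-x_j)\prod_iD_i^{n-1}.$$
By (F1), $a(y_i,t_j)b(y_i,t_j)=D_i^2K(x_i,t_j)$, so $N_n=\prod_iD_i^{2n-2}\prod_{i,j}K(x_i,t_j)\det[1/K(x_i,t_j)]$. Proposition 4 becomes
$$Q_n(y;t)=V(y)\prod_iD_i^{n-1}\,Z_n,\qquad Z_n=\frac{\prod_{i,j}K(x_i,t_j)\det[1/K(x_i,t_j)]}{\prod_{i<j}(x_i-x_j)(t_i-t_j)}.\tag{7}$$

## 7. The points $x_i$ and $t_j$ become interchangeable

The kernel $K$ is symmetric in $x$ and $t$, so $Z_n$ does not change if we exchange the two whole groups of variables. Much more is true: $Z_n$ is symmetric in all $2n$ variables together.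

**Lemma 5.** $Z_n=(-1)^{C_n}E_n(x_1,\dots,x_n,t_1,\dots,t_n)$. Hence
$$Q_n(y;t)=(-1)^{C_n}V(y)\prod_iD_i^{n-1}E_n(x_1,\dots,x_n,t_1,\dots,t_n).\tag{8}$$

*Proof.* Let $T=t^3-3t$, $V_X=(X_i^{p})$, $V_T=(T_j^p)$ with $0\le p\le n-1$, $D_x=\mathrm{diag}(x_i)$, $D_t=\mathrm{diag}(t_j)$, and $W=V_TV_X^{-1}$. Eliminating the lower left block,
$$\Delta_{2n}(x,t)=\det\begin{pmatrix}V_X&D_xV_X\\V_T&D_tV_T\end{pmatrix}=\det V_X\det\big(D_tV_T-WD_xV_X\big)=(\det V_X)^2\det(D_tW-WD_x).$$
The equation $V_T=WV_X$ says $T_j^p=\sum_iW_{ji}X_i^p$ for $p<n$, so by Lagrange interpolation $W_{ji}=\prod_{k\ne i}\frac{T_j-X_k}{X_i-X_k}$. Therefore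
$$(D_tW-WD_x)_{ji}=(t_j-x_i)W_{ji}=\frac{t_j-x_i}{T_j-X_i}\cdot\frac{\prod_k(T_j-X_k)}{\prod_{k\ne i}(X_i-X_k)} .$$
Since $\prod_i\prod_{k\ne i}(X_i-X_k)=(-1)^{C_n}(\det V_X)^2$,
$$\Delta_{2n}(x,t)=(-1)^{C_n}\prod_{j,k}(T_j-X_k)\det\Big[\frac{t_j-x_i}{T_j-X_i}\Big].$$
Now $T-X=t^3-x^3-3(t-x)=(t-x)K(x,t)$. So the determinant is $\det[1/K(x_i,t_j)]$ and the product is $\prod_{j,k}(t_j-x_k)K(x_k,t_j)$. Divide by the Vandermonde product of the list $(x_1,\dots,x_n,t_1,\dots,t_n)$, which is $\prod_{i<j}(x_j-x_i)(t_j-t_i)\prod_{i,j}(t_j-x_i)$. Reversing both differences in each factor $(x_j-x_i)(t_j-t_i)$ does not change it, so the result is $E_n=(-1)^{C_n}Z_n$. With (7) we get (8). Both sides of (8) are polynomial in the $t_j$, so the $t_j$ may be specialized to coinciding values. $\square$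

The second property of $E_n$ that we need is that certain pairs of arguments collapse.

**Lemma 6.** For $n\ge1$ and $x_3,\dots,x_{2n}$ arbitrary:
(i) $E_n(-1,-1,x_3,\dots,x_{2n})=(-1)^{n+1}\prod_{k\ge3}(x_k-2)\,E_{n-1}(x_3,\dots,x_{2n})$;
(ii) $E_n(2,-1,x_3,\dots,x_{2n})=(-1)^{n+1}\prod_{k\ge3}(x_k+1)\,E_{n-1}(x_3,\dots,x_{2n})$.

*Proof.* It suffices to treat indeterminates $x_3,\dots,x_{2n}$. By column operations, replacing $X^p,xX^p$ by $(X-2)^p,x(X-2)^p$ does not change $\Delta_{2n}$. Note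
$$X-2=x^3-3x-2=(x+1)^2(x-2).$$
Write $a,b$ for the first two variables.

For (ii), $a=2$, $b=-1$. Then $X-2=0$ in the first two rows, so they vanish outside columns $1$ and $n+1$, where they are $(1,a)$ and $(1,b)$, with minor $b-a$. Laplace expansion along these two rows has sign $(-1)^{1+2+1+(n+1)}=(-1)^{n+1}$. In the complementary minor every entry of row $k$ contains a factor $X_k-2$; taking it out leaves the determinant for $\Delta_{2n-2}$. So
$$\Delta_{2n}=(-1)^{n+1}(b-a)\prod_{k\ge3}(X_k-2)\,\Delta_{2n-2}(x_3,\dots,x_{2n}).$$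

For (i), let $a=-1$ and $b\to-1$. Replace row $b$ by $(\text{row }b-\text{row }a)/(b-a)$, which divides the determinant by $b-a$. In the limit this row is the derivative of the row at $x=-1$. Since $X-2$ vanishes there to second order, the functions $(X-2)^p$ and $x(X-2)^p$ with $p\ge1$ have derivative $0$; the function $1$ has derivative $0$ and the function $x$ has derivative $1$. So the first two rows are $(1,-1)$ and $(0,1)$ in columns $1$ and $n+1$ and zero elsewhere, with minor $1$. As before, $\Delta_{2n}/(b-a)\to(-1)^{n+1}\prod_{k\ge3}(X_k-2)\,\Delta_{2n-2}$.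

In both cases divide by the rest of the Vandermonde product, namely $\prod_{k\ge3}(x_k-a)(x_k-b)$ times the Vandermonde product of $x_3,\dots,x_{2n}$. The factor $(X_k-2)/((x_k-a)(x_k-b))$ is $x_k-2$ in case (i) and $x_k+1$ in case (ii). $\square$

As examples, $\Delta_2=x_2-x_1$, so $E_1=1$. For $n=2$, put the columns in the order $1,x,X,xX$, which changes the sign. Modulo the columns $1,x$ we may replace $X$ by $x^3$, and $xX=x^4-3x^2$. So
$$\Delta_4=-\det[1,x,x^3,x^4]+3\det[1,x,x^3,x^2]=-\det[1,x,x^3,x^4]-3\det[1,x,x^2,x^3].$$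
Since $\det[1,x,x^3,x^4]$ is the second elementary symmetric polynomial $\epsilon_2$ times the Vandermonde determinant, $E_2=-(\epsilon_2(x_1,x_2,x_3,x_4)+3)$. Lemma 6 for $n=2$ can be read off:
$$E_2(-1,-1,x_3,x_4)=-\big(1-2(x_3+x_4)+x_3x_4+3\big)=-(x_3-2)(x_4-2),$$
$$E_2(2,-1,x_3,x_4)=-\big(-2+(x_3+x_4)+x_3x_4+3\big)=-(x_3+1)(x_4+1).$$

## 8. Collapsing the points $-1$

The bookkeeping behind the proof is now visible. The staircase $(2,4,\dots,2m)$ corresponds to the points $x_1,\dots,x_m,2^m$. The staircase $(2m+1,\dots,1)$ with its last $m+1$ variables set to $1$ corresponds to $x_1,\dots,x_m,2^{m+1},(-1)^{2m+1}$. In the second list, $m$ pairs $(-1,-1)$ collapse, the one remaining $-1$ collapses with one of the points $2$, and what is left is the first list.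

**Step 1: the increasing staircase.** Adding $c$ to all entries of $k$ multiplies $\psi_k$ and $G_k$ by $\prod y_i^c$. So (5) and (8) with $n=m$ give
$$G_{(2,4,\dots,2m)}(y)=(-1)^{C_m}3^{-m(m-1)}\prod_{i=1}^m y_i^2D_i^{m-1}\;E_m(x_1,\dots,x_m,2^m).\tag{9}$$

**Step 2: the decreasing staircase.** Likewise (6) and (8), in which the signs $(-1)^{C_n}$ cancel, give
$$G_{(n,n-1,\dots,1)}(y)=3^{-n(n-1)}\prod_{i=1}^n y_i\Big(\frac{D_i}{1-y_i}\Big)^{n-1}E_n(x_1,\dots,x_n,(-1)^n).\tag{10}$$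

**Step 3: collapse $m$ pairs $(-1,-1)$ for $n=2m+1$.** We cannot put $y_i=1$ in (10) as it stands; the collapse removes the denominators. Apply Lemma 6(i) $m$ times. At step $r$ ($1\le r\le m$) it is applied to $E_{n-r+1}$, and the remaining variables are $x_1,\dots,x_n$ and $n-2r$ copies of $-1$. So the factor is
$$(-1)^{n-r}(-3)^{n-2r}\prod_{i=1}^n(x_i-2)=(-1)^r3^{n-2r}\prod_{i=1}^n(x_i-2). \tag{11}$$
Since $\sum_{r=1}^m(2m+1-2r)=m^2$ and $\sum_{r=1}^m r=\frac{m(m+1)}2$,
$$E_n(x_1,\dots,x_n,(-1)^n)=(-1)^{\frac{m(m+1)}2}3^{m^2}\prod_{i=1}^n(x_i-2)^m\,E_{m+1}(x_1,\dots,x_n,-1).$$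
By (F4), $(x_i-2)^m=(-3)^m(1-y_i)^{2m}D_i^{-m}$. The product over $n=2m+1$ variables gives the sign $(-1)^{m(2m+1)}=(-1)^m$ and the power $3^{m(2m+1)}$. Insert this in (10), where $n-1=2m$. The factors $1-y_i$ cancel, $D_i^{2m}D_i^{-m}=D_i^m$, the exponent of $3$ is $-2m(2m+1)+m^2+m(2m+1)=-m(m+1)$, and the sign exponent is $\frac{m(m+1)}2+m=\frac{m(m+3)}2$:
$$G_{(2m+1,\dots,1)}(y)=(-1)^{\frac{m(m+3)}2}3^{-m(m+1)}\prod_{i=1}^{2m+1}y_iD_i^m\;E_{m+1}(x_1,\dots,x_{2m+1},-1).\tag{12}$$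

**Step 4: set $y_{m+1}=\dots=y_{2m+1}=1$ and collapse one pair $(2,-1)$.** At $y=1$ we have $D=1$ and $x=2$. Lemma 6(ii) for $E_{m+1}$, with sign $(-1)^{m+2}=(-1)^m$ and remaining variables $x_1,\dots,x_m,2^m$, together with (F4), gives
$$E_{m+1}(x_1,\dots,x_m,2^{m+1},-1)=(-1)^{m}\,3^m\prod_{i=1}^m(x_i+1)\,E_m(x_1,\dots,x_m,2^m)=(-1)^m3^{2m}\prod_{i=1}^m\frac{y_i}{D_i}\,E_m(x_1,\dots,x_m,2^m).$$
As $-m(m+1)+2m=-m(m-1)$, it follows that
$$G_{(2m+1,\dots,1)}(y_1,\dots,y_m,1^{m+1})=(-1)^{\frac{m(m+3)}2+m}3^{-m(m-1)}\prod_{i=1}^my_i^2D_i^{m-1}\,E_m(x_1,\dots,x_m,2^m).$$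

**Step 5: compare with (9).** The two right sides agree up to the sign $(-1)^{\frac{m(m+3)}2+m-\frac{m(m-1)}2}=(-1)^{3m}=(-1)^m$. That is,
$$G_{(2m+1,2m,\dots,1)}(y_1,\dots,y_m,1^{m+1})=(-1)^mG_{(2,4,\dots,2m)}(y_1,\dots,y_m).\tag{13}$$

Setting all $y_i=1$ and using Corollary 2(b), we get $\alpha(2m+1;2m+1,\dots,1)=(-1)^m\alpha(m;2,4,\dots,2m)$, the first equality of Theorem A. For $m=1$, (12) at $y=(1,1,1)$ reads $\frac19E_2(2,2,2,-1)=-\frac19(12-6+3)=-1$, as it should.

## 9. Triangles over $(2,4,\dots,2m)$ and vertically symmetric ASMs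

For the second equality of Theorem A we give a bijection. Transposition exchanges vertically and horizontally symmetric ASMs, so we count ASMs $A$ of size $2m+1$ with row $i$ equal to row $2m+2-i$.

**Step 1: cut along the middle row.** In each column, $1=2\cdot(\text{sum of the top }m\text{ entries})+(\text{middle entry})$. So the middle entry is odd, hence $\pm1$. Thus row $m+1$ has no zeros and equals $(1,-1,1,\dots,-1,1)$, and the top $m$ entries of column $j$ sum to $0$ for $j$ odd and to $1$ for $j$ even. The top half is therefore an $m\times(2m+1)$ matrix with entries in $\{0,\pm1\}$ such that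

* each row has nonzero entries alternating, beginning and ending with $+1$;
* each column has nonzero entries alternating, beginning with $+1$ (if there are any);
* the column sums are $0,1,0,\dots,1,0$.

Conversely, given such a matrix, add the row $(1,-1,\dots,1)$ and reflect. In an odd column the top part is zero or ends with $-1$, followed by the middle $+1$ and the reflected part. In an even column the top part ends with $+1$, followed by $-1$ and the reflected part. In both cases the column alternates and begins and ends with $+1$, so we obtain a horizontally symmetric ASM.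

**Step 2: read the top half as a triangle.** Let $P_i$ be the set of columns whose first $i$ entries sum to $1$, and $P_0=\emptyset$. The partial column sums lie in $\{0,1\}$, each row sums to $1$, so $|P_i|=i$, and row $i$ is $1_{P_i}-1_{P_{i-1}}$. By the column sums, $P_m=\{2,4,\dots,2m\}$. Conversely, for any sets $P_1,\dots,P_m\subseteq\{1,\dots,2m+1\}$ with $|P_i|=i$ and this $P_m$, the rows $1_{P_i}-1_{P_{i-1}}$ have entries in $\{0,\pm1\}$, and the partial column sums lie in $\{0,1\}$, so the conditions on the columns hold. It remains to translate the row condition.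

A row of entries $0,\pm1$ alternates, beginning and ending with $+1$, if and only if its total is $1$ and all its partial sums lie in $\{0,1\}$. For row $i$ the total is $1$ automatically, and the partial sums are $\#(P_i\cap[1,j])-\#(P_{i-1}\cap[1,j])$. Write $P_i=\{p_1<\dots<p_i\}$ and $P_{i-1}=\{p_1'<\dots<p'_{i-1}\}$. These differences are $\ge0$ for all $j$ exactly if $p_l\le p'_l$ for all $l$, and $\le1$ for all $j$ exactly if $p'_l\le p_{l+1}$ for all $l$. So the row conditions say that the sets $P_1,\dots,P_m$, written in increasing order, are the rows of a monotone triangle with bottom row $(2,4,\dots,2m)$. The entries of such a triangle lie between $2$ and $2m$, so every such triangle occurs. This completes the proof of Theorem A. $\square$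

For $m=2$ the triangle with rows $(3)$ and $(2,4)$ gives the top half $(0,0,1,0,0)$, $(0,1,-1,1,0)$. Adding $(1,-1,1,-1,1)$ and reflecting gives
$$\begin{pmatrix}0&0&1&0&0\\0&1&-1&1&0\\1&-1&1&-1&1\\0&1&-1&1&0\\0&0&1&0&0\end{pmatrix}.$$

Theorem B(1) follows as well. Its first claim is (13), and Corollary 2(a) with $k=(2,4,\dots,2m)$ gives $G_{(2,4,\dots,2m)}(y,1^{m-1})=\sum_My^{a_{1,1}(M)}$. In the bijection $P_1=\{a_{1,1}\}$, so $a_{1,1}$ is the column of the $1$ in the first row of $A$. This is the row of the $1$ in the first column of the vertically symmetric matrix $A^T$.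

## 10. Even order, doubled rows and the inversion symmetry

Theorem B(2): by Corollary 2(b), Corollary 2(c) at $z=1$ says $\alpha(n;n,\dots,1)=0$ for even $n$, and also $\alpha(2m+1;2m+1,\dots,1)=(-1)^m\alpha(2m;2m,2m,\dots,2,2)$. Combining the latter with Theorem A gives $\alpha(2m;2m,2m,\dots,2,2)=\alpha(m;2,4,\dots,2m)$. This was out of reach for the recursion of Section 2.

Theorem B(3): the odd case is (12). For $n=2m$ apply Lemma 6(i) $m$ times to (10). The factor at step $r$ is again (11), now with $3^{n-2r}=3^{2m-2r}$, no point $-1$ is left at the end, and $\sum_{r=1}^m(2m-2r)=m(m-1)$, so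
$$E_{2m}(x_1,\dots,x_{2m},(-1)^{2m})=(-1)^{\frac{m(m+1)}2}3^{m(m-1)}\prod_{i=1}^{2m}(x_i-2)^m\,E_m(x_1,\dots,x_{2m}).$$
Here $\prod_{i=1}^{2m}(x_i-2)^m=3^{2m^2}\prod_i(1-y_i)^{2m}D_i^{-m}$, the sign $(-1)^{2m^2}$ being $+1$. In (10) the variable $y_i$ then contributes
$$y_i\,D_i^{2m-1}(1-y_i)^{-(2m-1)}(1-y_i)^{2m}D_i^{-m}=y_i(1-y_i)D_i^{m-1}.$$
The exponent of $3$ is $-2m(2m-1)+m(m-1)+2m^2=-m(m-1)$. This is the stated formula. For $m=1$ it says $G_{(2,1)}=-y_1y_2(1-y_1)(1-y_2)$, as found in Section 3.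

For the inversion symmetry, $D(1/y)=D(y)/y^2$ and
$$x(1/y)=\frac{4/y-1-1/y^2}{D(y)/y^2}=x(y).$$
By (12), $\prod_iy_i^{-m-1}G_{(2m+1,\dots,1)}$ is a constant times $\prod_i(D_i/y_i)^m\,E_{m+1}(x_1,\dots,x_{2m+1},-1)$. Both $D(y)/y$ and $x(y)$ are invariant under $y\mapsto1/y$.

## 11. The product formula

For Theorem B(4) we evaluate $E_m$ at $2^{2m}$. By (9) at $y=1$,
$$\alpha(m;2,4,\dots,2m)=(-1)^{C_m}3^{-m(m-1)}E_m(2^{2m}). \tag{14}$$

**Step 1: replace the columns of $\Delta_{2m}$ by Chebyshev-type polynomials.** Let $U_e(u+u^{-1})=(u^e-u^{-e})/(u-u^{-1})$. For $e\ge1$ this is a monic polynomial in $x=u+u^{-1}$ of degree $e-1$; for example $U_1=1$, $U_2=x$. Also $U_{-e}=-U_e$, and since $X=x^3-3x=u^3+u^{-3}$,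
$$XU_e=U_{e+3}+U_{e-3}.$$
So $U_4=XU_1-U_{-2}=X+x$ and $U_5=XU_2-U_{-1}=xX+1$. From $U_{e+3}=XU_e-U_{e-3}$, induction on $p$ shows
$$U_{3p+1}\in X^p+\mathrm{span}\{X^q,xX^q:q<p\},\qquad U_{3p+2}\in xX^p+\mathrm{span}\{X^q,xX^q:q<p\}:$$
the cases $p=0,1$ are displayed above, and in the step from $p-1$ and $p$ to $p+1$, multiplying by $X$ raises every $q$ by one, while the subtracted $U_{3(p-1)+1}$ or $U_{3(p-1)+2}$ lies in the span with $q\le p-1$. Hence the functions $U_{e_1},\dots,U_{e_{2m}}$ are obtained from $1,x,X,xX,\dots,X^{m-1},xX^{m-1}$, in this order, by a unitriangular transformation. Sorting this list into the order used for $\Delta_{2m}$ requires one inversion for each pair $p<q$ ($xX^p$ comes before $X^q$), that is, $C_m$ inversions. So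
$$\det[U_{e_j}(x_k)]=(-1)^{C_m}\Delta_{2m},\qquad \det[U_j(x_k)]_{j=1}^{2m}=\prod_{k<l}(x_l-x_k),$$
the latter because $U_j$ is monic of degree $j-1$. With $x_k=2\cos\theta_k$ we have $U_e(x_k)=\sin e\theta_k/\sin\theta_k$, and the factors $1/\sin\theta_k$ cancel in the quotient:
$$E_m(x_1,\dots,x_{2m})=(-1)^{C_m}\frac{\det[\sin e_j\theta_k]}{\det[\sin j\theta_k]} .\tag{15}$$

**Step 2: let all $\theta_k\to0$.** Put $\theta_k=s\,c_k$ with fixed nonzero real $c_k$ whose squares are distinct. Then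
$$\sin(e\,s c_k)=\sum_{q\ge1}\frac{(-1)^{q-1}}{(2q-1)!}\,e^{2q-1}c_k^{2q-1}s^{2q-1}.$$
Expand $\det[\sin e_j\theta_k]$ as a power series in $s$ by the Cauchy–Binet formula, as a sum over $q_1<\dots<q_{2m}$. The lowest power of $s$ comes only from $q_a=a$, and its coefficient is
$$\Big(\prod_{a=1}^{2m}\frac{(-1)^{a-1}}{(2a-1)!}\Big)\det[c_k^{2a-1}]\,\det[e_j^{2a-1}],\qquad \det[c_k^{2a-1}]=\prod_kc_k\prod_{k<l}(c_l^2-c_k^2)\ne0 .$$
For $\det[\sin j\theta_k]$ the same holds with $j$ in place of $e_j$, and $\det[j^{2a-1}]\ne0$. So the quotient in (15) tends, as $s\to0$, to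
$$\frac{\det[e_j^{2a-1}]}{\det[j^{2a-1}]}=\prod_{j=1}^{2m}\frac{e_j}{j}\prod_{i<j}\frac{e_j^2-e_i^2}{j^2-i^2}.$$
Since $x_k\to2$ and $E_m$ is a polynomial, this gives
$$E_m(2^{2m})=(-1)^{C_m}\prod_{j}\frac{e_j}{j}\prod_{i<j}\frac{e_j^2-e_i^2}{j^2-i^2}.$$

**Step 3: insert.** In (14) the two signs $(-1)^{C_m}$ cancel, and Theorem A supplies the factor $(-1)^m$. This proves Theorem B(4). $\square$

Let us check the formula against the numbers from the beginning. For $m=1$, $e=(1,2)$ and the product is $1$. For $m=2$, $e=(1,2,4,5)$. Here $\prod e_j/j=\frac43\cdot\frac54=\frac53$, and the pairs give $1\cdot\frac{15}{8}\cdot\frac{24}{15}\cdot\frac{12}{5}\cdot\frac{21}{12}\cdot\frac97=\frac{81}5$, so the product is $27$ and $3^{-2}\cdot27=3$. This agrees with $E_2(2^4)=-(24+3)=-27$ and with $\alpha(2;2,4)=3$. For $m=3$ the formula must equal $\alpha(3;2,4,6)$, and (1) with $A=B=2$ gives $\frac{3\cdot3\cdot6}2-1=26$. So the values of $\alpha(n;n,\dots,1)$ for $n=3,5,7$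 are $-1,\,3,\,-26$.
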